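\title{Almost every Turing degree is a minimal cover}

\begin{abstract}
A Turing degree $\mathbf a$ is a minimal cover if some degree $\mathbf b<\mathbf a$ has nothing strictly between it and $\mathbf a$. We show that the reals whose degree is a minimal cover have Lebesgue measure one. There is a single total Turing functional $\Phi$ such that the degree of $X$ is a minimal cover of the degree of $\Phi(X)$ for every weakly $3$-random real $X$, and hence for every $3$-random real; $1$-randomness does not suffice. A relativized form shows that almost every degree is a minimal cover of infinitely many pairwise incomparable degrees, any two of which join to it. The real $\Phi(X)$ reveals $X$ in stages and builds a splitting tree around $X$ by a randomized finite injury construction; the functionals that do not split on the tree are handled by a concentration inequality.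
\end{abstract}

\section{Introduction}\label{sec:intro}

We call the elements of Cantor space $2^\omega$ reals and equip $2^\omega$ with the uniform (Lebesgue) measure $\mu$. Let $(\Psi_e)_{e\in\omega}$ be an effective list of all Turing functionals with values in $\{0,1\}$. Then $B\le_T X$ means that $B=\Psi_e^X$ for some $e$, and the Turing degrees are the classes of the induced equivalence $\equiv_T$. The join $B\oplus C$, with even bits $B$ and odd bits $C$, represents the least upper bound of the degrees of $B$ and $C$.

A degree $\mathbf a$ is a \emph{minimal cover of} $\mathbf b$ if $\mathbf b<\mathbf a$ and no degree $\mathbf c$ satisfies $\mathbf b<\mathbf c<\mathbf a$; it is a \emph{minimal cover} if it is a minimal cover of some degree. A minimal cover of $\mathbf 0$ is a \emph{minimal degree}. If $\deg X$ is a minimal cover of $\deg A$, then the information that $X$ has beyond $A$ is indivisible: whatever $X$ computes is either computable from $A$ or, together with $A$, computes all of $X$. Put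
\[
\mathcal M=\{X\in2^\omega:\deg X\text{ is a minimal cover}\}.
\]

There are two scales on which to ask what a typical degree looks like. A \emph{Martin-L\"of test} relative to an oracle $O$ is a sequence $(\mathcal U_k)$ of open sets with $\mu(\mathcal U_k)\le2^{-k}$, each the union of a family of basic clopen sets that is computably enumerable in $O$ uniformly in $k$. A real is \emph{$n$-random} ($n\ge1$) if it lies outside $\bigcap_k\mathcal U_k$ for every test relative to $\emptyset^{(n-1)}$. There are countably many tests, so almost every real is $n$-random, and the notion becomes stronger as $n$ grows. A real is \emph{$n$-generic} if for every $\Sigma^0_n$ set $S$ of finite binary strings some initial segment of it lies in $S$ or has no extension in $S$. The typical degree has a property in the sense of measure (of category) if, for some $n$, the degree of every $n$-random ($n$-generic) real has it.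

The following is known. No typical degree is minimal, in either sense. In the sense of category, the typical degree is a minimal cover. Being a minimal cover can be expressed by an arithmetical formula with five alternating quantifiers, so it is decided by $5$-randomness: either all $5$-random reals lie in $\mathcal M$ or none does. Consequently $\mu(\mathcal M)\in\{0,1\}$, and the remaining case is the question posed in \cite[Question~2]{typical}:
\begin{quote}
\emph{What is the measure of $\mathcal M$? Equivalently, which of the following holds: \emph{(i)} for some $n$, the degree of every $n$-random real is a minimal cover; or \emph{(ii)} for some $n$, the degree of no $n$-random real is a minimal cover?}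
\end{quote}

To state the answer, call a set of reals a \emph{$\Pi^0_3$ class} if it has the form $\{X:\forall r\,\exists i\,\forall t\ R(X,r,i,t)\}$ with $R$ decidable from the oracle $X$; the classes $\Pi^0_1$, $\Pi^0_2$, $\Sigma^0_2$ are defined by the prefixes $\forall$, $\forall\exists$, $\exists\forall$. A real is \emph{weakly $3$-random} if it lies in no null $\Pi^0_3$ class. Let $\Omega$ be the halting probability of a universal prefix-free machine.

\begin{theorem}\label{thm:main}
\begin{enumerate}
\item[(1)] There is a total Turing functional $\Phi\colon2^\omega\to2^\omega$ such that for almost every $X$ we have $\Phi(X)<_TX$ and no degree lies strictly between $\deg\Phi(X)$ and $\deg X$. Hence $\mu(\mathcal M)=1$.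
\item[(2)] For this $\Phi$, the same holds for every weakly $3$-random $X$, and in particular for every $3$-random $X$. So the degree of every $3$-random real is a minimal cover.
\item[(3)] The degree $\deg\Omega=\mathbf 0'$ is not a minimal cover, so $1$-randomness does not suffice. The least $n$ that works in \emph{(i)} is $2$ or $3$.
\item[(4)] For every $Z$ and almost every $X$, the degree of $X\oplus Z$ is a minimal cover of some degree $\ge\deg Z$. Consequently almost every degree $\mathbf x$ is a minimal cover of infinitely many pairwise incomparable degrees, any two of which join to $\mathbf x$.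
\end{enumerate}
\end{theorem}

Thus alternative (i) holds. Whether $n=2$ works is not settled here.

The first experiments with the question point the other way, because independent randomness can be cut in half.

\begin{lemma}[Halving]\label{lem:halving}
Let $A$ and $Y=Y_0\oplus Y_1$ be Borel functions of $X$, defined almost everywhere, such that $Y$ is uniformly distributed and independent of $A$. Then $A<_TA\oplus Y_0<_TA\oplus Y$ for almost every $X$.
\end{lemma}

\begin{proof}
Fix $e$. For each real $a$ there is at most one real equal to $\Psi_e^a$, and $Y_0$ is uniform and independent of $A$, so Fubini's theorem gives $\mu\{\Psi^A_e=Y_0\}=0$. In the same way $Y_1$ is uniform and independent of $A\oplus Y_0$, so $\mu\{\Psi_e^{A\oplus Y_0}=Y_1\}=0$. Take the union over $e$.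
\end{proof}

With $A$ the zero real and $Y=X$, the lemma shows that almost no real has minimal degree. With $A$ the sequence of bits of $X$ at the positions in a computable, infinite and coinfinite set, and $Y$ the sequence of remaining bits, it shows that $\deg X$ is almost never a minimal cover of this $\deg A$. One is tempted to argue in general: if $A<_TX$, some randomness of $X$ survives conditioning on $A$; extract it as a uniform $Y$ and halve it. This suggests $\mu(\mathcal M)=0$. The argument needs $Y\le_TX$. In our construction there is a uniform $Y$, independent of $A=\Phi(X)$, such that $X$ is a function of the pair $(A,Y)$; but $X$ only approximates $Y$ in the limit, and we shall see in Remark~\ref{rem:address} that it does not compute $Y$.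

Section~\ref{sec:move} shows the basic move on one bit. Sections~\ref{sec:construction} and~\ref{sec:injury} define $\Phi$ and the real $Y$. For a functional $\Psi_e$ there are then two cases. If the construction makes $\Psi_e$ split at almost all nodes along $Y$, then $A\oplus\Psi_e^X$ computes $X$ (Section~\ref{sec:decoding}). If not, then $\Psi_e^X$ is almost surely an atom of the conditional law given $A$, and $A$ computes it by majority vote (Sections~\ref{sec:law} to~\ref{sec:part1}). Parts (2) to (4) are proved in Sections~\ref{sec:level} and~\ref{sec:relative}.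

\section{Conventions and tools}\label{sec:tools}

For strings, $\sigma\subseteq\tau$ means that $\tau$ extends $\sigma$, and $\sigma\subset X$ that $\sigma$ is an initial segment of the real $X$. Two strings are \emph{incompatible} if neither extends the other; extensions of incompatible strings are incompatible. We write $2^n$ for the set of strings of length $n$, $\emptyset$ for the empty string, $X\upharpoonright n$ for the first $n$ bits of $X$, and $[\sigma]=\{X:\sigma\subset X\}$.

We assume that a computation of $s$ steps queries only the first $s$ bits of its oracle. Let $v_{e,s}(X)$ be the longest string $\rho$ with $|\rho|\le s$ such that for all $i<|\rho|$ the computation $\Psi_e^X(i)$ halts within $s$ steps with output $\rho(i)$. This is the part of $\Psi_e^X$ that is visible at time $s$. It depends only on $X\upharpoonright s$, so $v_{e,s}(\sigma)$ makes sense and is computable for strings $\sigma$ with $|\sigma|\ge s$. Also $v_{e,s}(X)\subseteq v_{e,s+1}(X)$. We write $\Psi_e^X\supseteq\rho$ if $v_{e,t}(X)\supseteq\rho$ for some $t$.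

We regard $X$ as a random variable on $(2^\omega,\mu)$ and write $\mathbb P=\mu$ and $\mathbb E$ for expectation; a.s.\ means almost surely. Every set of reals that appears below is defined by an arithmetical formula or is otherwise visibly Borel. Let $\mathcal F_0\subseteq\mathcal F_1\subseteq\cdots$ be $\sigma$-algebras generating $\mathcal F_\infty$. We use five facts.

\begin{itemize}
\item[(P1)] \emph{L\'evy's theorem.} If $I$ is bounded, then $\mathbb E[I\mid\mathcal F_s]\to\mathbb E[I\mid\mathcal F_\infty]$ a.s.
\item[(P2)] \emph{Hunt's lemma.} If $|I_s|\le1$ and $I_s\to I$ a.s., then $\mathbb E[I_s\mid\mathcal F_s]\to\mathbb E[I\mid\mathcal F_\infty]$ a.s. Indeed, let $J_n=\sup_{r\ge n}|I_r-I|$. For $s\ge n$ we have $|\mathbb E[I_s-I\mid\mathcal F_s]|\le\mathbb E[J_n\mid\mathcal F_s]$, so by (P1) the limit superior of the left side is at most $\mathbb E[J_n\mid\mathcal F_\infty]$. These bounds decrease in $n$ and their means $\mathbb EJ_n$ tend to $0$, so they tend to $0$ a.s. Now apply (P1) to $I$.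
\item[(P3)] \emph{Maximal inequality.} If $(W_t)_{t\ge r}$ is a nonnegative supermartingale, meaning that $W_t$ is $\mathcal F_t$-measurable and $\mathbb E[W_{t+1}\mid\mathcal F_t]\le W_t$, then $\mathbb P(\exists t\ W_t\ge c)\le\mathbb EW_r/c$ for $c>0$.
\item[(P4)] \emph{Hoeffding's lemma.} For $a\in[0,1]$ and $\beta\ge0$, $\log(1-a+ae^\beta)\le\beta a+\beta^2/8$. Indeed, the left side $\varphi(\beta)$ has $\varphi(0)=0$, $\varphi'(0)=a$ and $\varphi''=\varphi'(1-\varphi')\le\frac14$.
\item[(P5)] \emph{Regular conditional distributions.} If $A\colon2^\omega\to2^\omega$ is Borel, there are Borel probability measures $\mu_a$ ($a\in2^\omega$) on $2^\omega$, with $a\mapsto\mu_a(B)$ Borel for each Borel set $B$, such that $\mathbb E[G(A,X)]=\mathbb E\bigl[\int G(A,X')\,d\mu_A(X')\bigr]$ for every bounded Borel function $G$ of two variables. In particular $\mu_A(B)=\mathbb P(B\mid A)$ a.s.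
\end{itemize}

\section{The basic move: hiding one bit}\label{sec:move}

The standard way to make a degree minimal over $A$ uses trees computable from $A$. Let $X$ be a path through such a tree, without dead ends, and let $\Psi^X$ be total. If no two strings on the tree give incompatible outputs under $\Psi$, then $A$ computes $\Psi^X(n)$ by finding any string on the tree on which $\Psi(n)$ converges. If at each branching all outputs on one side are incompatible with all outputs on the other, then $\Psi^X$ tells us which way $X$ turns, and $A\oplus\Psi^X$ computes $X$. Usually one chooses the trees and then builds $X$ inside them. Here $X$ is given by coin tosses, and we choose only what $A$ says about $X$. The tree is the set of reals consistent with what $A$ has said. The smallest instance of the task is a single branching: reveal information about $X$ that keeps the bit $X(0)$ hidden and yet lets $\Psi^X$ disclose it.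

\begin{example}\label{ex:big}
Let $\Psi^X(n)=X(0)\cdot X(n+1)$. Pair the string $00$ with $11$ and $01$ with $10$, and announce the pair that contains $X\upharpoonright2$; that is, announce $k_0=X(0)+X(1)\bmod2$. Given $k_0$, the bit $X(0)$ is still a fair coin. If $k_0=0$, then $X\in[00]\cup[11]$ and $\Psi^X(0)=X(0)$: the attempt has succeeded. If $k_0=1$, then $X\in[01]\cup[10]$ and $\Psi^X(0)=0$ on both sides. We try again, pairing $010$ with $101$ and $011$ with $100$; on the first pair $\Psi^X(1)=X(0)$. In general attempt $n$ announces $k_n=X(0)+X(n+1)\bmod2$ and succeeds if $k_n=0$, since then $\Psi^X(n)=X(0)^2=X(0)$. The $k_n$ are independent fair bits, independent of $X(0)$. Almost surely some attempt succeeds. At that point $X$ is known to lie in $[u]\cup[v]$ with $0\subseteq u$, $1\subseteq v$, both sides are equally likely, and $\Psi^X$ tells which is the case.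
\end{example}

Each attempt has a price: after it, a longer initial segment of $X$ is known up to two possibilities. If the attempts went on forever, the announcements together with the single bit $X(0)$ would compute $X$. So we can afford attempts only when they succeed with probability bounded away from $0$.

\begin{example}\label{ex:small}
Let $I_0,I_1,\dots$ be consecutive disjoint intervals of positive integers with $|I_n|=n+5$, and let $\Psi^X(n)=X(0)\prod_{i\in I_n}X(i)$. Above any $u\supseteq0$ and $v\supseteq1$ there are extensions with incompatible outputs, so an attempt is always available. But $\Psi^X=0^\omega$ on $[0]$, and the set where $\Psi^X\ne0^\omega$ has measure at most $\frac12\sum_n2^{-n-5}=2^{-5}$. A successful pair $[u]\cup[v]$ with $|u|=|v|$ has $[v]$ inside this set, so the successful pairs together have measure at most $2^{-4}$. With probability at least $\frac{15}{16}$ the attempts never end. The right response is not to try at all: for most $X$ the real $\Psi^X$ is the majority value $0^\omega$, which is computable.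
\end{example}

So we fix a threshold $\delta$, and attempt only when a proportion $\delta$ of one side is incompatible with a proportion $\delta$ of the other. The construction plays this game at all branchings of a growing binary tree, and for all functionals.

\section{The construction}\label{sec:construction}

Let $\delta=\frac1{16}$. We define, uniformly computably in $s$, a partition $\mathcal P_s$ of $2^\omega$ into finitely many clopen \emph{cells}, with $\mathcal P_{s+1}$ refining $\mathcal P_s$. The cell containing $X$ is what $A$ knows about $X$ at stage $s$. Each cell $C\in\mathcal P_s$ carries the following data.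
\begin{itemize}
\item A \emph{height} $h$, a \emph{length} $m$, and distinct strings $\sigma_\theta$ ($\theta\in2^h$) of length $m$, the \emph{leaves}, with $C=\bigcup_\theta[\sigma_\theta]$. The strings $\eta$ with $|\eta|\le h$ are the \emph{nodes}. The leaf $\sigma_\theta$ is \emph{above} $\eta$ if $\theta\supseteq\eta$, and $D_\eta=\bigcup_{\theta\supseteq\eta}[\sigma_\theta]$. Thus $\mu(D_\eta)=2^{-|\eta|}\mu(C)$, and $D_\eta$ is the disjoint union of $D_{\eta0}$ and $D_{\eta1}$ when $|\eta|<h$.
\item For each node $\zeta$ with $|\zeta|<h$, a \emph{list} $L_\zeta\subseteq\{0,\dots,|\zeta|\}$ of the indices that are \emph{secured} at $\zeta$.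
\end{itemize}
The \emph{$e$-value} at stage $s$ of a leaf $\sigma$ is $v_{e,s}(\sigma)$. We maintain $h\le s\le m$, so that values are defined, and two invariants.
\begin{itemize}
\item[(I1)] All elements of $D_\eta$ agree on their first $|\eta|$ bits.
\item[(I2)] If $e\in L_\zeta$, then the $e$-value of every leaf above $\zeta0$ is incompatible with the $e$-value of every leaf above $\zeta1$.
\end{itemize}
Invariant (I2) lets $\Psi_e^X$ choose between the children of $\zeta$, and (I1) converts a position in the tree into bits of $X$. The bound $e\le|\zeta|$ gives each node finitely many tasks, while each $e$ is still served at all nodes of length at least $e$.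

At stage $0$ there is one cell, with $h=m=0$ and $\sigma_\emptyset=\emptyset$. Let $C\in\mathcal P_s$. For $|\zeta|<h$, a \emph{$\delta$-split} for $(\zeta,e)$ is a pair $U,V$, where $U$ is a set of leaves above $\zeta0$ and $V$ a set of leaves above $\zeta1$, each of proportion at least $\delta$ among the leaves above $\zeta0$, respectively $\zeta1$, such that every $e$-value on $U$ is incompatible with every $e$-value on $V$. The pair $(\zeta,e)$ \emph{qualifies} if $|\zeta|<h$, $e\le|\zeta|$, $e\notin L_\zeta$ and there is a $\delta$-split for $(\zeta,e)$. This is decided by a finite search.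

\medskip\noindent\textbf{Growth.} If no pair qualifies, $C$ remains a cell. Its height and length become $h+1$ and $m+1$, the new leaf with index $\theta i$ is $\sigma_\theta i$, the old lists are kept, and $L_\theta$ is empty for $\theta\in 2^h$.

\medskip\noindent\textbf{Action.} Otherwise take the least qualifying pair $(\zeta,e)$ in a fixed order in which shorter $\zeta$ come first, and the first $\delta$-split $U,V$ for it. We say that $\zeta$ \emph{acts}. As in Example~\ref{ex:big} we pair pieces of $D_{\zeta0}$ with pieces of $D_{\zeta1}$. The announcement must not reveal whether $X$ lies in $D_\zeta$, so every leaf outside $D_\zeta$ is cut into the same number of pieces, and each new cell receives one piece of each. Let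
\[
j=|\zeta|,\qquad m'=m+4,\qquad m''=m'+(h-j-1),\qquad K=2^{h-j+3}.
\]
There are $2^{h-j-1}$ leaves above $\zeta0$, hence $16\cdot2^{h-j-1}=K$ strings of length $m'$ extending them; list these as $(u_k)_{k<K}$. List the $K$ strings of length $m'$ extending leaves above $\zeta1$ as $(v_k)_{k<K}$. Choose the order so that for $k<\delta K=2^{h-j-1}$ the string $u_k$ extends a member of $U$ and $v_k$ a member of $V$; this is possible because $U$ has $16|U|\ge16\delta\,2^{h-j-1}=\delta K$ extensions of length $m'$, and so does $V$. (The four extra bits make $\delta K$ an integer.) For each $\theta\in2^h$ with $\theta\not\supseteq\zeta$, list the $2^{m''-m}=K$ extensions of $\sigma_\theta$ of length $m''$ as $(\sigma_\theta^{(k)})_{k<K}$. Split $C$ into the cells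
\[
C_k=[u_k]\cup[v_k]\cup\bigcup_{\theta\not\supseteq\zeta}[\sigma_\theta^{(k)}]\qquad(k<K),
\]
of height $h$ and length $m''$. The leaf of $C_k$ with index $\theta$ is $\sigma_\theta^{(k)}$ if $\theta\not\supseteq\zeta$, is $u_k\rho$ if $\theta=\zeta0\rho$, and is $v_k\rho$ if $\theta=\zeta1\rho$; here $|\rho|=h-j-1$. See Figure~\ref{fig:action}. Every $C_k$ has measure $2^{h-m''}=\mu(C)/K$. The lists $L_\eta$ with $\eta\supsetneq\zeta$ are emptied ($\eta$ is \emph{reset}) and the other lists are kept. If $k<\delta K$, the action is a \emph{success}, and $e$ is added to $L_\zeta$.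

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\fill[gray!50] (1.9,0) rectangle (2.3,0.5);
\fill[gray!50] (3.6,0) rectangle (4.0,0.5);
\draw (2.1,0) -- (2.1,0.5);
\draw (3.8,0) -- (3.8,0.5);
\foreach \x in {6.3,8.2,9.5,11.3} \fill[gray!50] (\x,0) rectangle (\x+0.2,0.5);
\foreach \x/\y in {0/000,1.5/001,3/010,4.5/011,6/100,7.5/101,9/110,10.5/111}
  {\draw (\x,0) rectangle (\x+1.3,0.5); \node[below] at (\x+0.65,0) {$\sigma_{\y}$};}
\node[above] at (2.1,0.5) {$u_k$};
\node[above] at (3.8,0.5) {$v_k$};
\foreach \x/\y in {6.4/100,8.3/101,9.6/110,11.4/111}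
  \node[above] at (\x,0.5) {$\sigma^{(k)}_{\y}$};
\draw[|-|] (0,-0.8) -- node[below] {$D_{00}$} (2.8,-0.8);
\draw[|-|] (3,-0.8) -- node[below] {$D_{01}$} (5.8,-0.8);
\draw[|-|] (6,-0.8) -- node[below] {$D_{1}$} (11.8,-0.8);
\end{tikzpicture}
\caption{The node $\zeta=0$ acts in a cell of height $3$ (not to scale). The boxes are the cylinders of the eight old leaves, of length $m$; the shaded set is one of the $K=32$ new cells. The sets $D_{00}$ and $D_{01}$ each shrink to one cylinder of length $m+4$, whose two halves are the new leaves $u_k0,u_k1$ and $v_k0,v_k1$. Each of the four leaves above the node $1$ is replaced by one extension of length $m+5$.}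
\label{fig:action}
\end{figure}

The set $U$ need not respect the tree structure above $\zeta0$. This is why the action discards that structure, shrinks $D_{\zeta0}$ to a single cylinder and rebuilds a tree of the same height inside it. What was secured above $\zeta$ is lost; this is the injury.

\begin{lemma}\label{lem:invariants}
At every stage $h\le s\le m$, and \emph{(I1)} and \emph{(I2)} hold. Moreover, in passing from a cell of $\mathcal P_s$ to a cell of $\mathcal P_{s+1}$ contained in it:
\begin{itemize}
\item[(M)] for every old node $\eta$, each new leaf above $\eta$ extends an old leaf above $\eta$, so that the new $D_\eta$ is contained in the old one, unless a node $\zeta$ acts and $\eta$ properly extends $\zeta0$ or $\zeta1$.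
\end{itemize}
\end{lemma}

\begin{proof}
At each stage $m$ grows by at least one and $h$ by at most one, so $h\le s\le m$. We prove the rest by induction on $s$.

\emph{Growth.} A new leaf $\sigma_\theta i$ extends the old leaf $\sigma_\theta$, which gives (M). The sets $D_\eta$ with $|\eta|\le h$ do not change, and $D_{\theta i}=[\sigma_\theta i]$ is a cylinder of length $m+1\ge h+1$; this gives (I1). For (I2), a nonempty list belongs to an old node $\eta$ with $|\eta|<h$. By (M), new leaves above $\eta i$ extend old leaves above $\eta i$, and their values $v_{e,s+1}$ extend the old values $v_{e,s}$, so incompatibility persists.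

\emph{Action of $\zeta$.} Let $\eta$ not properly extend $\zeta0$ or $\zeta1$, and take a new leaf with index $\theta\supseteq\eta$. If $\theta\not\supseteq\zeta$, the leaf $\sigma_\theta^{(k)}$ extends $\sigma_\theta$. If $\theta\supseteq\zeta i$, then $\eta$ is comparable with $\zeta i$ and does not properly extend it, so $\eta\subseteq\zeta i$; the new leaf extends $u_k$ or $v_k$, hence an old leaf above $\zeta i$, which is above $\eta$. This is (M), and (I1) for such $\eta$ follows. If $\eta=\zeta i\rho'$ with $\rho'\neq\emptyset$, the new $D_\eta$ is $[u_k\rho']$ or $[v_k\rho']$, a cylinder of length at least $m\ge h\ge|\eta|$, so (I1) holds again. For (I2), let $e'$ be in the new $L_\eta$. Then $\eta$ was not reset, so $\eta\not\supsetneq\zeta$, and neither $\eta0$ nor $\eta1$ properly extends $\zeta0$ or $\zeta1$. If $e'$ was in the old $L_\eta$, then (M) for $\eta0$ and $\eta1$ preserves incompatibility as in the growth case. Otherwise $\eta=\zeta$, $e'=e$ and $k<\delta K$. Then all new leaves above $\zeta0$ extend one member of $U$, all new leaves above $\zeta1$ extend one member of $V$, and these two have incompatible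 $e$-values.
\end{proof}

Every $X$ lies in exactly one cell $C_s(X)\in\mathcal P_s$. Let $k_s$ be the index $k$ with $C_{s+1}(X)=C_k$ if stage $s$ is an action stage for $C_s(X)$, and $k_s=0$ if it is a growth stage. Define
\[
A=\Phi(X)=1^{k_0}0\,1^{k_1}0\,1^{k_2}0\cdots.
\]
The functional $\Phi$ is total, and $A$ computes the sequence of cells $C_s(X)$ with all their data, which we denote by $h_s$, $D^s_\eta$, $L^s_\zeta$. Let $\mathcal F_s$ be the finite algebra generated by $\mathcal P_s$; then $\mathbb E[\,\cdot\mid\mathcal F_s]$ is the average over the current cell. The cell $C_s(X)$ and the numbers $k_0,\dots,k_{s-1}$ determine each other, so $\mathcal F_\infty$ is the $\sigma$-algebra generated by $A$. Which node acts at stage $s$, if any, is $\mathcal F_s$-measurable.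

\section{Finite injury and the address of $X$}\label{sec:injury}

Let $N(\zeta)$ be the number of stages at which $\zeta$ acts and let $N_\ell=\sum_{|\zeta|=\ell}N(\zeta)$. Call $X$ \emph{tame} if $N(\zeta)<\infty$ for all $\zeta$, and let $\mathcal T$ be the set of tame reals. Tameness depends only on $A$. We need more than almost sure tameness: Section~\ref{sec:stability} uses an explicit bound on $\mathbb EN_\ell$.

\begin{lemma}\label{lem:finite}
$\mathbb EN_\ell\le2^\ell\,17^{\ell+1}(\ell+1)!$ for all $\ell$. Hence $\mu(\mathcal T)=1$. If $X$ is tame, then $h_s\to\infty$.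
\end{lemma}

\begin{proof}
Let $N^n(\zeta)$ and $R^n(\zeta)$ count the actions and the successes of $\zeta$ at stages below $n$. In a cell in which $\zeta$ acts, exactly $\delta K$ of the $K$ equiprobable new cells are successes. So the probability of a success of $\zeta$ at stage $s$ is $\delta$ times the probability of an action, and $\mathbb ER^n(\zeta)=\delta\,\mathbb EN^n(\zeta)$. Each success adds an element to $L_\zeta\subseteq\{0,\dots,|\zeta|\}$, and $L_\zeta$ shrinks only when some $\xi\subsetneq\zeta$ acts. There are at most $|\zeta|+1$ successes between consecutive resets, so $R^n(\zeta)\le(|\zeta|+1)\bigl(1+\sum_{\xi\subsetneq\zeta}N^n(\xi)\bigr)$. Take expectations and let $n\to\infty$; monotone convergence gives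
\[
\mathbb EN(\zeta)\le16(|\zeta|+1)\Bigl(1+\sum_{\xi\subsetneq\zeta}\mathbb EN(\xi)\Bigr).
\]
Put $a_j=\max_{|\zeta|=j}\mathbb EN(\zeta)$, $b_j=1+\sum_{i\le j}a_i$ and $b_{-1}=1$. Then $a_j\le16(j+1)b_{j-1}$, so $b_j\le(1+16(j+1))b_{j-1}\le17(j+1)b_{j-1}$ and $a_j\le b_j\le17^{j+1}(j+1)!$. There are $2^\ell$ nodes of length $\ell$. Finally, $h_s$ is nondecreasing; if it is bounded, all but finitely many stages are actions of one of finitely many nodes, and $X$ is not tame.
\end{proof}

For tame $X$ let $S_j$ be the least stage with $h_{S_j}>j$ such that no node of length at most $j$ acts at any stage $s\ge S_j$. It depends only on $A$ and is nondecreasing in $j$. For $s\ge S_j$ the tree has settled up to level $j$: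
\begin{itemize}
\item[(S1)] for $|\eta|\le j+1$ the sets $D^s_\eta$ decrease in $s$, by (M), because acting nodes have length greater than $j$;
\item[(S2)] for $|\zeta|\le j$ the list $L^s_\zeta$ is constant, because it changes only when $\zeta$ or an initial segment of $\zeta$ acts; call its value $L^\infty_\zeta$, a function of $A$;
\item[(S3)] no pair $(\zeta,e)$ with $|\zeta|\le j$ qualifies at $s$, because then the least qualifying pair would have a node of length at most $j$, which would act.
\end{itemize}
For $s\ge S_j$ the real $X$ lies in $D^s_\eta$ for exactly one $\eta\in2^{j+1}$. By (S1), if $X\in D^{s+1}_\eta$ then $X\in D^s_\eta$, so this $\eta$ does not depend on $s$. Since $D^s_{\eta i}\subseteq D^s_\eta$, the strings obtained for $j$ and $j+1$ are comparable. Hence there is a unique real $Y=Y(X)$, the \emph{address} of $X$, with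
\begin{equation}\label{eq:address}
X\in D^s_{Y\upharpoonright i}\quad\text{whenever }i\le j+1\text{ and }s\ge S_j .
\end{equation}
It is a Borel function on $\mathcal T$. By (I1), $X\upharpoonright(j+1)$ is the common initial segment of the elements of $D^{S_j}_{Y\upharpoonright(j+1)}$, so on $\mathcal T$ the real $X$ is a Borel function of $(A,Y)$. The stages $S_j$ are not assumed computable from anything in sight.

\section{Decoding when $e$ is secured along the address}\label{sec:decoding}

Suppose $e$ is finally secured at almost all nodes along $Y$. We cannot wait for the tree to settle, since we do not recognize the stages $S_j$. This is harmless because (I1) and (I2) hold at every stage: a walk through a temporary tree may leave the address, but it never errs about $X$.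

\begin{lemma}\label{lem:decoding}
Let $X$ be tame, let $\Psi_e^X$ be total, and let $e\in L^\infty_{Y\upharpoonright j}$ for all $j\ge j_0$. Then $X\le_TA\oplus\Psi_e^X$.
\end{lemma}

\begin{proof}
Use $Y\upharpoonright j_0$ and $S_{j_0}$ as finite information. For each $s\ge S_{j_0}$ we walk up the tree of $C_s(X)$, keeping $X\in D^s_\xi$ for the current node $\xi$. Start at $\xi=Y\upharpoonright j_0$, which is correct by \eqref{eq:address}. Suppose $|\xi|<h_s$ and $e\in L^s_\xi$. The leaf that is an initial segment of $X$ lies above some $\xi i$, and its value $v_{e,s}(X)$ is an initial segment of $\Psi_e^X$. By (I2) the value of every leaf above the other child is incompatible with $v_{e,s}(X)$, so it is not an initial segment of $\Psi_e^X$. Thus $i$ is the unique bit such that some leaf above $\xi i$ has a value that is an initial segment of $\Psi_e^X$, and $A\oplus\Psi_e^X$ finds it. Move to $\xi i$. Stop when $|\xi|=h_s$ or $e\notin L^s_\xi$, and call the final node $\xi_s$. By (I1) we read $X\upharpoonright|\xi_s|$ from $D^s_{\xi_s}$.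

It remains to see that $|\xi_s|$ is unbounded. Let $j\ge j_0$ and $s\ge S_j$. Then $h_s>j$, and for $j_0\le i\le j$ we have $e\in L^\infty_{Y\upharpoonright i}=L^s_{Y\upharpoonright i}$ by (S2) and $X\in D^s_{Y\upharpoonright(i+1)}$ by \eqref{eq:address}. So the walk follows $Y$ up to $Y\upharpoonright(j+1)$, and $|\xi_s|>j$. To compute $X(n)$, search for $s$ with $|\xi_s|>n$.
\end{proof}

\section{The conditional law given $A$ and its heavy atoms}\label{sec:law}

We turn to the case that $e$ is not secured at infinitely many nodes along $Y$. At such a node $\zeta$, by (S3), no $\delta$-split exists at any late stage. To draw a conclusion about the full output $\Psi_e^X$, we pass from the finite trees to their limit, the conditional law of $X$ given $A$.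

Let $(\mu_a)$ be as in (P5) for $A=\Phi(X)$. Taking for $G(a,x)$ the indicator of ``$x\in\mathcal T$ and $\Phi(x)=a$'' gives $\mathbb E[G(A,X)]=1$, so a.s.\ $\mu_A$ is concentrated on the \emph{fiber} $\{X'\in\mathcal T:\Phi(X')=A\}$. All members of the fiber see the same cells, the same $S_j$ and the same $L^\infty_\zeta$. Write $\{Y\supset\eta\}$ for $\{X'\in\mathcal T:Y(X')\supset\eta\}$. For a fixed $e$, which we suppress in the notation, define
\begin{align*}
q^\eta_s(\rho)&=\text{the proportion of leaves above }\eta\text{ in }C_s(X)\text{ whose }e\text{-value extends }\rho\quad(|\eta|\le h_s),\\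
\lambda^\eta(\rho)&=2^{|\eta|}\,\mu_A\{X'\in\mathcal T:Y(X')\supset\eta,\ \Psi_e^{X'}\supseteq\rho\}.
\end{align*}
The numbers $q^\eta_s(\rho)$ are rationals computable from $A$. The numbers $\lambda^\eta(\rho)$ are the quantities they try to estimate.

\begin{lemma}\label{lem:law}
Almost surely, for all $e,\eta,\rho$,
\[
\mu_A\{Y\supset\eta\}=2^{-|\eta|}\qquad\text{and}\qquad\liminf_sq^\eta_s(\rho)\ge\lambda^\eta(\rho).
\]
\end{lemma}

\begin{proof}
Fix $e,\eta,\rho$ and $t$. Let $I_s$ be the indicator of the event that $h_s\ge|\eta|$, $X\in D^s_\eta$ and $v_{e,t}(X)\supseteq\rho$. The sets $D^s_\eta$ are not monotone in $s$, but for tame $X$ and $s\ge S_{|\eta|}$ we have $X\in D^s_\eta$ if and only if $Y\supset\eta$. So $I_s$ converges on $\mathcal T$ to the indicator of $B_t=\{Y\supset\eta,\ v_{e,t}\supseteq\rho\}$, and (P2) gives $\mathbb E[I_s\mid\mathcal F_s]\to\mu_A(B_t)$ a.s. If $s\ge t$ and $h_s\ge|\eta|$, then $v_{e,t}$ is constant on the cylinder of each leaf, so $\mathbb E[I_s\mid\mathcal F_s]$ is $2^{-|\eta|}$ times the proportion of leaves above $\eta$ with $v_{e,t}\supseteq\rho$. For $\rho=\emptyset$ this proportion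 is $1$, which proves the first claim. In general it is at most $q_s^\eta(\rho)$, as $v_{e,s}\supseteq v_{e,t}$. Hence $\liminf_sq^\eta_s(\rho)\ge2^{|\eta|}\mu_A(B_t)$. As $t\to\infty$ the sets $B_t$ increase to the set defining $\lambda^\eta(\rho)$. There are countably many $e,\eta,\rho,t$.
\end{proof}

The first claim says that $Y$ is uniformly distributed and independent of $A$. This is what the cutting of the leaves outside $D_\zeta$ was for, and it shows that $A$ does not reveal everything.

\begin{lemma}\label{lem:strict}
Almost surely $X\not\le_TA$.
\end{lemma}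

\begin{proof}
A.s.\ $\mu_A(\{X'\})\le\mu_A\{Y\supset Y(X')\upharpoonright j\}=2^{-j}$ for all tame $X'$ and all $j$, so $\mu_A$ has no atoms. By (P5), $\mathbb P(\Psi_i^A=X)=\mathbb E\,\mu_A\{X':X'=\Psi_i^A\}=0$ for each $i$, the set in braces having at most one element.
\end{proof}

For $H\subseteq2^n$ put $\lambda^\eta(H)=\sum_{\rho\in H}\lambda^\eta(\rho)$. The events $\Psi_e^{X'}\supseteq\rho$ for distinct $\rho\in2^n$ are disjoint, so $\lambda^\eta(2^n)\le1$. The next lemma says that two distributions on outputs that admit no $\delta$-split must be concentrated on one common output.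

\begin{lemma}[Heavy atom]\label{lem:atom}
Let $X$ be tame and satisfy the conclusions of Lemma~\ref{lem:law}. Let $e\le|\zeta|$ and $e\notin L^\infty_\zeta$, and suppose that $\lambda^{\zeta i}(2^n)\ge\frac{15}{16}$ for $i=0,1$ and all $n$. Then there is $f\in2^\omega$ with $\lambda^\zeta(f\upharpoonright n)>\frac{13}{16}$ for all $n$, and
\begin{equation}\label{eq:atom}
2^{|\zeta|}\mu_A\{X'\in\mathcal T:Y(X')\supset\zeta,\ \Psi_e^{X'}=f\}\ge\tfrac{13}{16}.
\end{equation}
\end{lemma}

\begin{proof}
Write $\lambda_i=\lambda^{\zeta i}$ and $\overline H=2^n\setminus H$.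

\emph{Step 1: for every $H\subseteq2^n$, $\lambda_0(H)\le\frac1{16}$ or $\lambda_1(\overline H)\le\frac1{16}$.} Suppose both exceed $\delta=\frac1{16}$. Let $U_s$ be the set of leaves above $\zeta0$ whose value extends a member of $H$, and $V_s$ the set of leaves above $\zeta1$ whose value extends a member of $\overline H$. Their proportions are $\sum_{\rho\in H}q_s^{\zeta0}(\rho)$ and $\sum_{\rho\in\overline H}q_s^{\zeta1}(\rho)$, which exceed $\delta$ for all large $s$ by Lemma~\ref{lem:law}. A value on $U_s$ and a value on $V_s$ extend different strings of length $n$, so they are incompatible. Since $e\le|\zeta|$ and $e\notin L^s_\zeta$ for $s\ge S_{|\zeta|}$, the pair $(\zeta,e)$ qualifies at some $s\ge S_{|\zeta|}$, contrary to (S3).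

\emph{Step 2: for every $n$ some $\rho\in2^n$ has $\lambda_0(\rho)>\frac{13}{16}$.} Suppose not. We find $H$ with $\lambda_0(H)>\frac1{16}$ and $\lambda_0(\overline H)>\frac1{16}$. If some $\rho$ has $\lambda_0(\rho)>\frac1{16}$, take $H=\{\rho\}$; then $\lambda_0(\overline H)\ge\frac{15}{16}-\frac{13}{16}=\frac2{16}$. Otherwise add strings to $H$ one at a time until $\lambda_0(H)$ first exceeds $\frac1{16}$; then $\lambda_0(H)\le\frac2{16}$ and $\lambda_0(\overline H)\ge\frac{13}{16}$. Step~1 for $H$ and for $\overline H$ gives $\lambda_1(\overline H)\le\frac1{16}$ and $\lambda_1(H)\le\frac1{16}$, so $\lambda_1(2^n)\le\frac18$, a contradiction.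

\emph{Step 3.} Let $\rho_n\in2^n$ be as in Step~2. Step~1 for $\{\rho_n\}$ gives $\lambda_1(\rho_n)\ge\frac{15}{16}-\frac1{16}=\frac{14}{16}$. Since $\lambda^\zeta=\frac12(\lambda_0+\lambda_1)$, we get $\lambda^\zeta(\rho_n)>\frac{13}{16}$. As $\lambda^\zeta(2^n)\le1$, the string $\rho_n$ is the only one of length $n$ with $\lambda^\zeta>\frac12$, and $\lambda^\zeta(\rho_{n+1}\upharpoonright n)\ge\lambda^\zeta(\rho_{n+1})>\frac12$ shows $\rho_n\subseteq\rho_{n+1}$. Let $f=\bigcup_n\rho_n$. The events $\Psi_e^{X'}\supseteq f\upharpoonright n$ decrease to the event $\Psi_e^{X'}=f$, so the left side of \eqref{eq:atom} is $\lim_n\lambda^\zeta(f\upharpoonright n)\ge\frac{13}{16}$.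
\end{proof}

\section{Stability of majorities}\label{sec:stability}

The real $f$ is a function of $A$; we need it to be computable from $A$. The natural algorithm for $f\upharpoonright n$ waits for a stage $s$ and a string $\tau\in2^n$ with $q^\zeta_s(\tau)\ge\frac34$. Lemma~\ref{lem:law} shows that $f\upharpoonright n$ eventually has this majority. It does not exclude that a wrong string has it first: the lemma concerns one string at a time, and nodes above $\zeta$ keep acting forever, each action replacing the leaves above the acting node by the extensions of two strings. All $M$ nodes above $\zeta$ at a given level may act, so no deterministic bound prevents a majority from vanishing. What saves the algorithm is that these replacements are fair on average.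

\begin{lemma}\label{lem:fair}
Fix $e$ and $\tau$, and let $|\eta|\le h_s$.
\begin{itemize}
\item[(Q1)] If stage $s$ is a growth stage, or the acting node is incomparable with $\eta$, then $q^\eta_{s+1}(\tau)\ge q^\eta_s(\tau)$.
\item[(Q2)] If a node $\xi\supseteq\eta$ acts at stage $s$, then $\mathbb E[q^\eta_{s+1}(\tau)\mid\mathcal F_s]\ge q^\eta_s(\tau)$.
\end{itemize}
\end{lemma}

\begin{proof}
(Q1) Each leaf above $\eta$ is replaced by two extensions (growth) or by one extension (action, since no $\theta\supseteq\eta$ extends the acting node). So the proportion of leaves with $v_{e,s}\supseteq\tau$ does not change, and $v_{e,s+1}\supseteq v_{e,s}$.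

(Q2) As $k$ ranges over $k<K$, the strings $\sigma^{(k)}_\theta$ run once through the extensions of $\sigma_\theta$ of length $m''$, and the strings $u_k\rho$, $v_k\rho$ run once through the strings of length $m''$ whose cylinders lie in $D^s_\xi$. So the sets of leaves above $\eta$ in the $K$ equiprobable cells $C_k$ have the same size and partition the strings of length $m''$ whose cylinders lie in $D^s_\eta$. The average over $k$ of the proportion of leaves with $v_{e,s}\supseteq\tau$ is therefore $q_s^\eta(\tau)$, and $v_{e,s+1}\supseteq v_{e,s}$.
\end{proof}

Nothing is claimed when a proper initial segment of $\eta$ acts. During a period in which only nodes of length at least $\ell$ act, $q^\zeta$ is the mean of the $M=2^{\ell-|\zeta|}$ numbers $q^\eta$ with $\eta\supseteq\zeta$, $|\eta|=\ell$. These are not independent, since the choice of the acting node depends on the whole history. But at each stage at most one of them can decrease, and this suffices for a Hoeffding bound $e^{-2Md^2}$ on a drop of size $d$. Two union bounds remain. The one over $\tau$ disappears because strings with a majority form a chain, and it is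 enough to follow the longest. The one over starting stages is arranged by levels: level $\ell$ is charged only at the stages at which a node of length exactly $\ell$ acts, and is allowed a drop of order $2^{-\ell/4}$. These allowances have a small sum, while $Md^2$ is of order $2^{\ell/2}$, so the failure probability is doubly exponentially small and beats the factorial bound of Lemma~\ref{lem:finite}.

\begin{lemma}[Stability]\label{lem:stability}
Fix $e$ and $\zeta$. Almost surely there is $s_*$ with $h_{s_*}\ge|\zeta|$ such that for all $t\ge s\ge s_*$ and all $\tau$, if $q^\zeta_s(\tau)\ge\frac34$ then $q_t^\zeta(\tau)>\frac12$.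
\end{lemma}

\begin{proof}
Write $q=q^\zeta$. For $\ell\ge|\zeta|$ let $\kappa_\ell=\frac34-2^{-3-\ell/4}\in[\frac58,\frac34)$. Since $(7/8)^4>\frac12$, we have $1-2^{-1/4}\ge\frac18$, and so
\[
\kappa_{\ell+1}-\kappa_\ell=2^{-3-\ell/4}(1-2^{-1/4})\ge2^{-6-\ell/4}.
\]
A period $[s,t)$ of stages is \emph{$\ell$-quiet} if no node of length less than $\ell$ acts in it. Define two kinds of events.
\begin{itemize}
\item $B^n_\ell$: there are $s<t\le n$ and $\tau$ with $h_s\ge|\zeta|$, $q_s(\tau)\ge\frac34$, $q_t(\tau)<\kappa_\ell$, and $[s,t)$ is $\ell$-quiet. Let $B_\ell=\bigcup_nB^n_\ell$.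
\item $E_{\ell,r}$: a node of length exactly $\ell$ acts at stage $r$ and, for the longest string $\tau^*$ with $q_r(\tau^*)\ge\kappa_{\ell+1}$, there is $t>r$ with $q_t(\tau^*)<\kappa_\ell$ such that $[r,t)$ is $\ell$-quiet.
\end{itemize}
The string $\tau^*$ is well defined. As $\kappa_{\ell+1}>\frac12$, any two strings with $q_r\ge\kappa_{\ell+1}$ are extended by the value of a common leaf. So these strings form a chain; it contains $\emptyset$, and its members have length at most $r$.

\emph{Step 1: $B^n_\ell\subseteq B^n_{\ell+1}\cup\bigcup_{r<n}E_{\ell,r}$.} Let $s,t,\tau$ witness $B^n_\ell$. If no node of length $\ell$ acts in $[s,t)$, the period is $(\ell+1)$-quiet and $q_t(\tau)<\kappa_\ell<\kappa_{\ell+1}$, so $s,t,\tau$ witness $B^n_{\ell+1}$. Otherwise let $r$ be the first stage in $[s,t)$ at which a node of length $\ell$ acts. If $q_r(\tau)<\kappa_{\ell+1}$, then $r>s$ because $q_s(\tau)\ge\frac34$, the period $[s,r)$ is $(\ell+1)$-quiet, and $s,r,\tau$ witness $B^n_{\ell+1}$. If $q_r(\tau)\ge\kappa_{\ell+1}$, then $\tau\subseteq\tau^*$, so $q_t(\tau^*)\le q_t(\tau)<\kappa_\ell$, and $E_{\ell,r}$ holds.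

\emph{Step 2: in each cell $C\in\mathcal P_r$ in which a node of length $\ell$ acts, $\mathbb P(E_{\ell,r}\mid C)\le\varepsilon_\ell:=\exp(-2^{\ell/2-11-|\zeta|})$.} Work with the probability conditioned on $C$. Here $h_r>\ell$ and $\tau^*$ is a fixed string. Let $\eta$ range over the $M=2^{\ell-|\zeta|}$ extensions of $\zeta$ of length $\ell$, let $x^\eta_t=1-q^\eta_t(\tau^*)\in[0,1]$ for $t\ge r$, and let $\bar x_t=1-q_t(\tau^*)$ be the mean of these numbers. Put $a=1-\kappa_{\ell+1}$, $b=1-\kappa_\ell$, $\beta=4(b-a)$ and
\[
W_t=\prod_\eta\bigl(1+(e^\beta-1)x^\eta_t\bigr),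
\]
where $e^\beta$ denotes the exponential. Let $T\ge r$ be the first stage at which a node of length less than $\ell$ acts ($T=\infty$ if there is none). The event $T\le t$ is in $\mathcal F_t$. Let $r\le t<T$. If stage $t$ is a growth stage, or the acting node extends none of the $\eta$ (having length at least $\ell$, it is then incomparable with all of them), no factor increases, by (Q1). Otherwise the acting node extends exactly one $\eta_0$ and is incomparable with the others. The other factors do not increase, by (Q1), so
\[
W_{t+1}\le\bigl(1+(e^\beta-1)x^{\eta_0}_{t+1}\bigr)\prod_{\eta\ne\eta_0}\bigl(1+(e^\beta-1)x^\eta_t\bigr).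
\]
The product is positive and $\mathcal F_t$-measurable, and $\mathbb E[x^{\eta_0}_{t+1}\mid\mathcal F_t]\le x^{\eta_0}_t$ by (Q2). In both cases $\mathbb E[W_{t+1}\mid\mathcal F_t]\le W_t$. Thus $W_{\min(t,T)}$ is a nonnegative supermartingale.

At the start $\bar x_r\le a$, so the inequality of arithmetic and geometric means and (P4) give
\[
W_r\le\bigl(1+(e^\beta-1)\bar x_r\bigr)^M\le(1-a+ae^\beta)^M\le\exp\bigl(M(\beta a+\beta^2/8)\bigr).
\]
By convexity $e^{\beta x}\le1+(e^\beta-1)x$ on $[0,1]$, so $W_t\ge\exp(\beta M\bar x_t)$. On $E_{\ell,r}$ there is $t\le T$ with $\bar x_t>b$, hence $W_{\min(t,T)}\ge\exp(\beta Mb)$. By (P3),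
\[
\mathbb P(E_{\ell,r}\mid C)\le\exp\bigl(M(\beta^2/8-\beta(b-a))\bigr)=\exp\bigl(-2M(b-a)^2\bigr),
\]
and $2M(b-a)^2\ge2\cdot2^{\ell-|\zeta|}\cdot2^{-12-\ell/2}=2^{\ell/2-11-|\zeta|}$.

\emph{Step 3: summation.} By Step~2, $\mathbb P(E_{\ell,r})$ is at most $\varepsilon_\ell$ times the probability that a node of length $\ell$ acts at $r$, and these probabilities sum over $r$ to $\mathbb EN_\ell$. With Step~1,
\[
\mathbb P(B^n_\ell)\le\mathbb P(B^n_{\ell+1})+\varepsilon_\ell\,\mathbb EN_\ell .
\]
The horizon $n$ makes this recursion terminate: $B^n_\ell$ is empty for $\ell\ge n$. Indeed, a node acting at a stage $r<n$ has length less than $h_r\le r<\ell$, so an $\ell$-quiet period $[s,t)$ with $t\le n$ consists of growth stages, and (Q1) gives $q_t(\tau)\ge q_s(\tau)\ge\frac34>\kappa_\ell$. Hence $\mathbb P(B^n_\ell)\le\sum_{k\ge\ell}\varepsilon_k\mathbb EN_k$ for all $n$, and the same bound holds for the increasing union $B_\ell$. By Lemma~\ref{lem:finite}, $\log(\varepsilon_k\mathbb EN_k)\le(k+1)\log(34(k+1))-2^{k/2-11-|\zeta|}$, which is below $-k$ for large $k$. The series converges, so $\mathbb P(B_\ell)\to0$.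

Almost surely, then, $X$ is tame and $B_\ell$ fails for some $\ell\ge|\zeta|$. Take $s_*=S_\ell$. For $t>s\ge s_*$ we have $h_s>\ell\ge|\zeta|$ and $[s,t)$ is $\ell$-quiet, so $q_s(\tau)\ge\frac34$ implies $q_t(\tau)\ge\kappa_\ell\ge\frac58$.
\end{proof}

\begin{lemma}\label{lem:vote}
In the situation of Lemma~\ref{lem:atom}, suppose also that the conclusion of Lemma~\ref{lem:stability} holds for $e$ and $\zeta$. Then $f\le_TA$.
\end{lemma}

\begin{proof}
Use $\zeta$ and $s_*$ as finite information. Given $n$, search for $s\ge s_*$ and $\tau\in2^n$ with $q^\zeta_s(\tau)\ge\frac34$, and output $\tau$. Since $\liminf_sq_s^\zeta(f\upharpoonright n)\ge\lambda^\zeta(f\upharpoonright n)>\frac{13}{16}$, we have $q^\zeta_t(f\upharpoonright n)\ge\frac34$ for all large $t$, and the search ends. If it found $\tau\ne f\upharpoonright n$, then also $q^\zeta_t(\tau)>\frac12$ for all large $t$. The two proportions refer to disjoint sets of leaves and would sum to more than $1$.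
\end{proof}

\section{Minimality for almost every real}\label{sec:part1}

Let $\mathcal N_e$ be the set of tame $X$ such that $\Psi_e^X$ is total, $\Psi^X_e\not\le_TA$, and $e\notin L^\infty_{Y\upharpoonright j}$ for infinitely many $j$. These are the reals not covered by decoding for which $\Psi_e^X$ is still a threat. Lemma~\ref{lem:atom} requires that $\Psi_e$ be total on most of the fiber above $\zeta0$ and $\zeta1$, and it identifies the output of most members of the fiber, not of a given one. A density argument along the address meets both points: near a typical member of $\mathcal N_e$, almost all of the fiber would lie in $\mathcal N_e$.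

\begin{lemma}\label{lem:null}
$\mu(\mathcal N_e)=0$.
\end{lemma}

\begin{proof}
Write $\mathcal N=\mathcal N_e$, a Borel set, and for a string $\zeta$ put $d_\zeta=2^{|\zeta|}\mu_A(\mathcal N\cap\{Y\supset\zeta\})$, a function of $A$. For $\zeta\in2^j$ and bounded Borel $g$, (P5) and Lemma~\ref{lem:law} give
\[
\mathbb E[g(A)1_{Y\supset\zeta}1_{\mathcal N}]=\mathbb E[g(A)\,2^{-j}d_\zeta]=\mathbb E[g(A)\,d_\zeta\,\mu_A\{Y\supset\zeta\}]=\mathbb E[g(A)1_{Y\supset\zeta}\,d_\zeta].
\]
So $d_{Y\upharpoonright j}$ is the conditional probability of $\mathcal N$ given $(A,Y\upharpoonright j)$. By (P1) it converges a.s.\ to the conditional probability of $\mathcal N$ given $(A,Y)$, which is $1_{\mathcal N}(X)$ because $X$ is a Borel function of $(A,Y)$ on $\mathcal T$.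

Suppose $\mu(\mathcal N)>0$. Choose $X\in\mathcal N$ such that $d_{Y\upharpoonright j}\to1$, $\mu_A$ is concentrated on the fiber, and the conclusions of Lemma~\ref{lem:law} and of Lemma~\ref{lem:stability} (for $e$ and all $\zeta$) hold. Since $X\in\mathcal N$, there is $j\ge e$ such that $\zeta=Y\upharpoonright j$ satisfies $e\notin L^\infty_\zeta$ and $d_\zeta>\frac{31}{32}$. We have $d_\zeta=\frac12(d_{\zeta0}+d_{\zeta1})$ and $d_{\zeta i}\le1$, so $d_{\zeta i}\ge2d_\zeta-1>\frac{15}{16}$. As $\Psi_e$ is total on $\mathcal N$, $\lambda^{\zeta i}(2^n)\ge d_{\zeta i}$ for all $n$. Lemmas~\ref{lem:atom} and~\ref{lem:vote} give $f\le_TA$ satisfying \eqref{eq:atom}. If $X'$ is in the fiber and $\Psi_e^{X'}=f$, then $\Psi_e^{X'}\le_TA=\Phi(X')$, so $X'\notin\mathcal N$. Hence \eqref{eq:atom} gives $d_\zeta\le1-\frac{13}{16}=\frac3{16}$, a contradiction.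
\end{proof}

\begin{lemma}\label{lem:criterion}
If $X$ is tame, $X\not\le_TA$ and $X\notin\bigcup_e\mathcal N_e$, then $\deg X$ is a minimal cover of $\deg A$.
\end{lemma}

\begin{proof}
We have $A<_TX$. Let $A\le_TB\le_TX$, say $B=\Psi_e^X$, and suppose $B\not\le_TA$. As $X\notin\mathcal N_e$, we have $e\in L^\infty_{Y\upharpoonright j}$ for all but finitely many $j$. Lemma~\ref{lem:decoding} gives $X\le_TA\oplus B\equiv_TB$. So $B\equiv_TA$ or $B\equiv_TX$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(1)]
By Lemmas~\ref{lem:finite}, \ref{lem:strict} and~\ref{lem:null}, almost every $X$ satisfies the hypotheses of Lemma~\ref{lem:criterion}.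
\end{proof}

\begin{remark}\label{rem:address}
Almost surely $Y\not\le_TX$. Indeed, $Y$ is uniform and independent of $A$ by Lemma~\ref{lem:law}, so a.s.\ $A<_TA\oplus Y_0<_TA\oplus Y$ by Lemma~\ref{lem:halving}, and $Y\le_TX$ would put $A\oplus Y_0$ strictly between $A$ and $X$. So the injuries cannot be removed: if $X$ could compute the stages $S_j$, it would compute $Y$ from \eqref{eq:address}.
\end{remark}

\section{How much randomness is needed}\label{sec:level}

Lemma~\ref{lem:criterion} is a statement about individual reals, so for part (2) it suffices to cover the exceptional sets by null $\Pi^0_3$ classes. The conditional laws and martingales enter only through the fact that these classes are null.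

\begin{lemma}\label{lem:weak}
Every $3$-random real is weakly $3$-random.
\end{lemma}

\begin{proof}
A $\Pi^0_3$ class has the form $\bigcap_r\mathcal S_r$ with $\mathcal S_r=\bigcup_i\mathcal Q_{r,i}$ and $\mathcal Q_{r,i}$ uniformly $\Pi^0_1$. Replacing $\mathcal S_r$ by $\bigcap_{r'\le r}\mathcal S_{r'}$, again uniformly $\Sigma^0_2$, and then $\mathcal Q_{r,i}$ by $\bigcup_{i'\le i}\mathcal Q_{r,i'}$, we may assume that $\mathcal S_r$ decreases in $r$ and $\mathcal Q_{r,i}$ increases in $i$. Each $\mathcal Q_{r,i}$ is the intersection of a uniformly computable decreasing sequence of clopen sets $\mathcal Q_{r,i}[t]$. Suppose $\bigcap_r\mathcal S_r$ is null, so $\mu(\mathcal S_r)\to0$.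

For rational $p$, the statement $\mu(\mathcal Q_{r,i})\le p$ says $\forall n\,\exists t\ \mu(\mathcal Q_{r,i}[t])<p+2^{-n}$, which is $\Pi^0_2$. Hence $\mu(\mathcal S_r)\le p$, which says $\forall i\ \mu(\mathcal Q_{r,i})\le p$, is $\Pi^0_2$ and decidable from $\emptyset''$. So $\emptyset''$ finds $r_k$ with $\mu(\mathcal S_{r_k})\le2^{-k-1}$. For each $i$, the condition $\forall t'\ge t\ \ \mu(\mathcal Q_{r_k,i}[t])-\mu(\mathcal Q_{r_k,i}[t'])\le2^{-k-3-i}$ is $\Pi^0_1$ and holds for large $t$, so $\emptyset'$ finds such a $t=t_{k,i}$; the clopen set $\mathcal Q_{r_k,i}[t_{k,i}]$ exceeds $\mathcal Q_{r_k,i}$ in measure by less than $2^{-k-2-i}$. Let $\mathcal U_k=\bigcup_i\mathcal Q_{r_k,i}[t_{k,i}]\supseteq\mathcal S_{r_k}$. Then $\mu(\mathcal U_k)\le2^{-k-1}+\sum_i2^{-k-2-i}=2^{-k}$, so $(\mathcal U_k)$ is a Martin-L\"of test relative to $\emptyset''$ with $\bigcap_r\mathcal S_r\subseteq\bigcap_k\mathcal U_k$.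
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(2)]
The cells $C_s(X)$ and their data are computable from $X$. Consider three families of classes.

The class $\{X:N(\zeta)=\infty\}$ is defined by $\forall r\,\exists s\ge r$ ($\zeta$ acts at $s$). It is $\Pi^0_2$, and null by Lemma~\ref{lem:finite}.

The class $\{X:\Psi_i^{\Phi(X)}=X\}$ is defined by $\forall n\,\exists t$ ($\Psi_i^{\Phi(X)}(n)$ halts in $t$ steps with output $X(n)$). It is $\Pi^0_2$, and null by Lemma~\ref{lem:strict}.

The class $\mathcal B_e$ is defined by the conjunction of three clauses: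
\begin{itemize}
\item[(a)] $\forall n\,\exists t$ ($\Psi_e^X(n)$ halts in $t$ steps);
\item[(b)] $\forall r\,\exists j\ge r\,\exists s_0\,\forall s\ge s_0$ [$h_s>j$, and $e\notin L^s_\eta$ for the $\eta\in2^j$ with $X\in D^s_\eta$];
\item[(c)] $\forall i\,\exists n\,\forall t$ (it is not the case that $\Psi_i^{\Phi(X)}(n)$ and $\Psi_e^X(n)$ both halt in $t$ steps with the same output).
\end{itemize}
The innermost conditions are decidable from $X$, so $\mathcal B_e$ is $\Pi^0_3$; clauses (b) and (c) are where the third quantifier is used. We claim $\mathcal B_e\cap\mathcal T=\mathcal N_e$. Clause (a) says that $\Psi_e^X$ is total. Given (a), clause (c) says that for every $i$ there is $n$ at which $\Psi_i^A$ diverges or differs from $\Psi_e^X$, that is, $\Psi_e^X\not\le_TA$. For tame $X$ and $s\ge S_j$, we have $h_s>j$, the node $\eta$ in (b) is $Y\upharpoonright j$ by \eqref{eq:address}, and $L^s_\eta=L^\infty_\eta$ by (S2). So the bracket holds for all large $s$ if and only if $e\notin L^\infty_{Y\upharpoonright j}$, and (b) says that this happens for infinitely many $j$. This proves the claim, and $\mathcal B_e$ is null by Lemmas~\ref{lem:finite}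 and~\ref{lem:null}.

A weakly $3$-random $X$ avoids all these classes. So $X$ is tame, $X\not\le_TA$, and $X\notin\mathcal N_e$ for all $e$. Lemma~\ref{lem:criterion} applies, and Lemma~\ref{lem:weak} extends the result to $3$-random reals.
\end{proof}

For part (3) we use two textbook facts. First, $\Omega$ is $1$-random and $\Omega\equiv_T\emptyset'$. Second, the Sacks splitting theorem relative to an oracle $A$: if $B$ is computably enumerable (c.e.) in $A$, $D\le_TA'$ and $D\not\le_TA$, then $B$ is the disjoint union of sets $B_0,B_1$, c.e.\ in $A$, with $D\not\le_TA\oplus B_i$ for $i=0,1$.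

\begin{proof}[Proof of Theorem~\ref{thm:main}(3)]
Let $A<_T\emptyset'$ be arbitrary; we find a degree strictly between. The set $\emptyset'$ is c.e.\ in $A$, computable from $A'$ and not computable from $A$, so the splitting theorem with $B=D=\emptyset'$ gives $B_0,B_1$. The oracle $\emptyset'$ computes $B_i$: if $x\notin\emptyset'$ then $x\notin B_i$, and if $x\in\emptyset'$ we use $A\le_T\emptyset'$ to enumerate $B_0$ and $B_1$ until $x$ appears in one of them. So $A\oplus B_0\le_T\emptyset'$, and the inequality is strict since $\emptyset'\not\le_TA\oplus B_0$. Also $\emptyset'=B_0\cup B_1\le_TB_0\oplus B_1$, so $B_0\le_TA$ would give $\emptyset'\le_TA\oplus B_1$, which is false. Thus $A<_TA\oplus B_0<_T\emptyset'$, and $\mathbf 0'$ is not a minimal cover. Since $\Omega$ is $1$-random, $n=1$ fails in (i); by part (2), $n=3$ works.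
\end{proof}

\section{Relativization and many predecessors}\label{sec:relative}

\begin{proof}[Proof of Theorem~\ref{thm:main}(4)]
Fix $Z$. Let $v_{e,s}(X)$ now be the part of $\Psi_e^{X\oplus Z}$ visible at time $s$. A computation of $s$ steps queries only the first $s$ bits of $X\oplus Z$, so $v_{e,s}(X)$ still depends only on $X\upharpoonright s$, and it still increases with $s$. Run the construction of Section~\ref{sec:construction} with these values. It is computable from $Z$, uniformly in $Z$. It yields $A=\Phi^Z(X)\le_TX\oplus Z$, and $A\oplus Z$ computes the cells with their data. Lemmas~\ref{lem:invariants}, \ref{lem:finite}, \ref{lem:law}, \ref{lem:atom}, \ref{lem:fair} and~\ref{lem:stability} use only the two properties of $v_{e,s}$ just named, so they hold with $\Psi_e^{X'\oplus Z}$ in place of $\Psi_e^{X'}$. The statements about computability change as follows.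
\begin{itemize}
\item Lemma~\ref{lem:strict}: a.s.\ $X\not\le_TA\oplus Z$, because $\mu_A$ has no atoms and $\Psi_i^{A\oplus Z}$ is a function of $A$.
\item Lemma~\ref{lem:decoding}: the walk uses the cells and $\Psi_e^{X\oplus Z}$, so $X\le_TA\oplus Z\oplus\Psi_e^{X\oplus Z}$.
\item Lemma~\ref{lem:vote}: the search uses the numbers $q_s^\zeta(\tau)$, so $f\le_TA\oplus Z$.
\item Lemma~\ref{lem:null}: define $\mathcal N_e$ with ``$\Psi_e^{X\oplus Z}$ is total and $\not\le_TA\oplus Z$''. A member $X'$ of the fiber with $\Psi_e^{X'\oplus Z}=f$ is again outside $\mathcal N_e$, so $\mathcal N_e$ is null.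
\end{itemize}
Let $\mathcal G$ be the set of pairs $(X,Z)$ such that, for the construction with parameter $Z$, the real $X$ is tame, $X\not\le_TA\oplus Z$ and $X\notin\bigcup_e\mathcal N_e$. For each $Z$, almost every $X$ has $(X,Z)\in\mathcal G$. Let $(X,Z)\in\mathcal G$. Then $A\oplus Z<_TX\oplus Z$. If $A\oplus Z\le_TB=\Psi_e^{X\oplus Z}$ and $B\not\le_TA\oplus Z$, then $e$ is secured at almost all nodes along $Y$, so $X\le_TA\oplus Z\oplus B\equiv_TB$, and $Z\le_TB$, whence $B\equiv_TX\oplus Z$. So $\deg(X\oplus Z)$ is a minimal cover of $\deg(A\oplus Z)\ge\deg Z$. This is the first assertion.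

Because the construction is uniform in $Z$, the set $\mathcal G$ is defined by an arithmetical formula in $(X,Z)$, so it is Borel, and it has full $\mu\times\mu$-measure by Fubini's theorem. Fix a computable bijection between $\omega$ and $\omega\times\omega$ and use it to write $X=\bigoplus_nX_n$ as a join of columns; let $X^{\ne n}=\bigoplus_{k\ne n}X_k$. The map $X\mapsto(X_n,X^{\ne n})$ rearranges the bits computably, so it carries $\mu$ to $\mu\times\mu$, and $X\equiv_TX_n\oplus X^{\neq n}$. Hence for almost every $X$ and all $n$ we have $(X_n,X^{\ne n})\in\mathcal G$, and $\mathbf x=\deg X$ is a minimal cover of some $\mathbf a_n\ge\deg X^{\ne n}$. Let $n\ne m$. The column $X_n$ is one of the columns of $X^{\ne m}$, so $\mathbf a_m\ge\deg X_n$ and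
\[
\mathbf x\ge\mathbf a_n\vee\mathbf a_m\ge\deg X^{\ne n}\vee\deg X_n=\mathbf x .
\]
If $\mathbf a_n\le\mathbf a_m$, the join would be $\mathbf a_m<\mathbf x$, a contradiction. So the degrees $\mathbf a_n$ are pairwise incomparable, and any two of them join to $\mathbf x$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{typical}
\emph{The Information Content of Typical Reals},
\texttt{http://barmpalias.net/papers/typvol.pdf}.

\end{thebibliography}
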